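\title{Holomorphic extension at every boundary point of smooth maps into strongly pseudoconvex real-analytic hypersurfaces}

\begin{abstract}
Let $f$ be a holomorphic map from a domain in $\mathbb{C}^n$ to a domain in $\mathbb{C}^N$, $1<n\le N$, that is $\mathcal{C}^\infty$ up to a strongly pseudoconvex real-analytic piece $M$ of the boundary and sends $M$ into a strongly pseudoconvex real-analytic piece of the boundary of the target. We prove that $f$ extends holomorphically to a neighborhood of every point of $M$. We first show that the Taylor series of $f$ at a boundary point converges: the equations obtained by differentiating the mapping equation are completed, by means of complex conjugation and the positivity of the Levi form of the target, to a nondegenerate system, to which Artin's approximation theorem is applied along two Segre sets. A one-variable uniqueness lemma for functions that vanish to infinite order at a boundary point then shows that $f$ equals the sum of its Taylor series.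
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

A function $f$ that is holomorphic in the upper half disc, continuous up to the diameter and real there extends across the diameter: the boundary condition $f(x)=\overline{f(x)}$ is an equation that is already solved for $f$, and its right side, written as $\overline{f(\bar z)}$, is holomorphic in the lower half disc. For a map $f$ into $\mathbb{C}^N$ whose boundary values lie in a real-analytic hypersurface $\{r'=0\}$, the boundary condition $r'(f,\bar f)=0$ is one equation for $N$ unknowns, and in one complex variable it does not force extension when $N\ge2$ (Example~\ref{ex:source}). If the source has dimension $n>1$, the tangential Cauchy--Riemann operators of the boundary annihilate $f$ but not $\bar f$, so differentiating the boundary condition produces more equations. Where $N$ of them have a nonvanishing Jacobian determinant with respect to $f$, they can be solved for $f$ in terms of the derivatives of $\bar f$, and one has a reflection formula again. This paper deals with the points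 at which all these determinants vanish, including the case in which they vanish identically.

We recall the definitions. A real-analytic hypersurface $M\subset\mathbb{C}^n$ is given near each of its points $p$ as $\{r=0\}$, where $r$ is real-valued and real-analytic and $dr\ne0$. The complex tangent space is
\[
T^c_pM=T_pM\cap iT_pM=\Big\{\xi\in\mathbb{C}^n:\ \sum_j r_{z_j}(p)\,\xi_j=0\Big\},
\]
and the Levi form of a real function $r$ is $\mathcal{L}_r(p;\xi)=\sum_{j,k}r_{z_j\bar z_k}(p)\,\xi_j\bar\xi_k$. By the chain rule,
\begin{equation}\label{eq:levidisc}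
\frac{\partial^2(r\circ\varphi)}{\partial\zeta\,\partial\bar\zeta}(0)=\mathcal{L}_r\big(p;\varphi'(0)\big)
\end{equation}
for every holomorphic map $\varphi$ from a disc to $\mathbb{C}^n$ with $\varphi(0)=p$, so the Levi form on $T^c_pM$ measures to second order how far $M$ is from containing a holomorphic disc. If a domain $D$ coincides near $p$ with $\{r<0\}$, then $M$ is \emph{strongly pseudoconvex at $p$ from the side of $D$} when $\mathcal{L}_r(p;\xi)>0$ for all $\xi\in T^c_pM\setminus\{0\}$. A function is \emph{strictly plurisubharmonic} when its Levi form is positive on all nonzero vectors. A map holomorphic in $D$ is \emph{of class $\mathcal{C}^\infty$ on $D\cup M$} when all its partial derivatives extend continuously to $D\cup M$, and it \emph{extends holomorphically to a neighborhood of $p$} when it agrees on $D\cap B$ with a holomorphic map defined on a neighborhood $B$ of $p$ in $\mathbb{C}^n$. A \emph{complex hypersurface} is a complex submanifold of dimension $n-1$.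

\medskip
\noindent\textbf{Setting (S).} \emph{Let $1<n\le N$, and let $D\subset\mathbb{C}^n$ and $D'\subset\mathbb{C}^N$ be domains. Let $M\subset bD$ be an open connected piece of the boundary that is a real-analytic hypersurface, with $D$ locally on one side of $M$ and $M$ strongly pseudoconvex from the side of $D$. Let $M'\subset bD'$ be an open piece of the boundary that is a real-analytic hypersurface, with $D'$ locally on one side of $M'$ and $M'$ strongly pseudoconvex from the side of $D'$. Let $f\colon D\to D'$ be a holomorphic map of class $\mathcal{C}^\infty$ on $D\cup M$ with $f(M)\subset M'$.}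
\medskip

By \cite[Theorem 5.2]{survey}, in this setting $f$ extends holomorphically to a neighborhood of each point of an open dense subset of $M$. The problem, posed in \cite{survey}, is whether $f$ extends holomorphically to a neighborhood of \emph{every} point of $M$.

One would guess that it does. At an exceptional point a reflection formula presents $f$ as a quotient whose denominator vanishes, while $f$ itself is smooth there, so the singularity ought to be removable. The reason for caution is that numerator and denominator are built from $\bar f$, which is only known to be smooth, and smooth boundary values of holomorphic functions can vanish to infinite order at a point (Example~\ref{ex:flat}). The guess is correct.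

\begin{theorem}\label{thm:main}
In Setting \emph{(S)}, for every $p\in M$ the map $f$ extends holomorphically to a neighborhood of $p$ in $\mathbb{C}^n$.
\end{theorem}

The proof uses less than (S), and it is simpler to run it under the hypotheses that it needs.

\begin{theorem}\label{thm:general}
Let $M\subset\mathbb{C}^n$, $n\ge2$, be a real-analytic hypersurface through $p$ that contains no germ at $p$ of a complex hypersurface, and let $D$ be one side of $M$ near $p$. Let $R$ be a real-analytic strictly plurisubharmonic function near $p'\in\mathbb{C}^N$, $N\ge1$. Let $f$ be holomorphic in $D$ and $\mathcal{C}^\infty$ on $D\cup M$ near $p$, with $f(p)=p'$ and $R\circ f=0$ on $M$ near $p$. Then $f$ extends holomorphically to a neighborhood of $p$.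
\end{theorem}

\begin{proof}[Theorem~\ref{thm:general} implies Theorem~\ref{thm:main}]
Let $p\in M$ and $p'=f(p)\in M'$. Suppose that $M$ contains a germ at $p$ of a complex hypersurface. Its dimension is $n-1\ge1$, so it contains a holomorphic disc $\varphi$ with $\varphi(0)=p$ and $\varphi'(0)\ne0$. From $r\circ\varphi=0$ we get $\varphi'(0)\in T^c_pM$ and, by \eqref{eq:levidisc}, $\mathcal{L}_r(p;\varphi'(0))=0$, which contradicts strong pseudoconvexity.

Let $r'$ be a real-analytic defining function of $M'$ near $p'$, negative on $D'$, and put $R=e^{Cr'}-1$. Then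
\[
\mathcal{L}_R(w;\xi)=Ce^{Cr'(w)}\Big(\mathcal{L}_{r'}(w;\xi)+C\,\Big|\sum_j r'_{w_j}(w)\,\xi_j\Big|^2\Big).
\]
For $w=p'$, let $U_C$ be the set of unit vectors $\xi$ at which the bracket is positive. The sets $U_C$ are open and increase with $C$, and they cover the unit sphere: a vector in $T^c_{p'}M'$ lies in every $U_C$, and any other vector lies in $U_C$ for large $C$. By compactness $U_C$ is the whole sphere for some $C$, and by continuity $R$ is then strictly plurisubharmonic near $p'$. Since $R=0$ on $M'$, we have $R\circ f=0$ on $M$ near $p$.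
\end{proof}

\subsection{The hypotheses}

The inequality $n\le N$, the side of $M$ on which $D$ lies and the inclusion $f(D)\subset D'$ play no role in the proof. The two geometric hypotheses of Theorem~\ref{thm:general} cannot be dropped, and one function shows this for both.

\begin{example}[a flat function]\label{ex:flat}
Let $\phi(\zeta)=\exp\big(-(1-\zeta)^{-1/2}\big)$ for $|\zeta|<1$, with the principal branch. Since $\operatorname{Re}(1-\zeta)\ge0$, the argument of $(1-\zeta)^{-1/2}$ lies in $[-\pi/4,\pi/4]$, so $|\phi(\zeta)|\le\exp\big(-|1-\zeta|^{-1/2}/\sqrt2\big)$. Each derivative of $\phi$ is $\phi$ times a polynomial in $(1-\zeta)^{-1/2}$ and therefore tends to $0$ at $\zeta=1$. So $\phi$ is $\mathcal{C}^\infty$ on the closed disc, its Taylor series at $1$ is zero, and $\phi$ has no zeros in the disc; hence $\phi$ does not extend holomorphically to a neighborhood of $1$.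
\end{example}

\begin{example}[strict positivity of $R$]\label{ex:target}
Let $D$ be the unit ball in $\mathbb{C}^n$, $M$ the sphere, $p=(0,\dots,0,1)$, $N=n+1$ and $R(w)=|w_1|^2+\dots+|w_n|^2-1$, whose Levi form is only semidefinite. The map $f(z)=(z,\phi(z_n))$ satisfies $R\circ f=0$ on $M$ and does not extend near $p$. Its Taylor series at $p$ converges, but not to $f$.
\end{example}

\begin{example}[the hypothesis on $M$]\label{ex:source}
Let $a_k$, $k\in\mathbb{Z}$, be the Fourier coefficients of the smooth real function $|\phi|^2$ on the unit circle. They decay faster than any power of $|k|$, and $a_{-k}=\bar a_k$, so $g(\zeta)=i\big(a_0+2\sum_{k\ge1}a_k\zeta^k\big)$ is $\mathcal{C}^\infty$ on the closed disc and $\operatorname{Im}g=|\phi|^2$ on the circle. Let $r'=|w_1|^2-\operatorname{Im}w_2$ and $R=e^{r'}-1$; the Levi form of $R$ is $e^{r'}\big(|\xi_1|^2+|\bar w_1\xi_1-\xi_2/2i|^2\big)$, which is positive definite. On $D=\{|z_n|<1\}\subset\mathbb{C}^n$, $n\ge1$, the map $f(z)=(\phi(z_n),g(z_n))$ satisfies $R\circ f=0$ on $M=\{|z_n|=1\}$ and does not extend near $p=(0,\dots,0,1)$.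 Here $M$ contains $\{z_n=1\}$.
\end{example}

\subsection{Outline of the proof}

The proof has two parts. The first is formal: every formal power series map that satisfies the mapping equation converges (Proposition~\ref{prop:formal}). Section~\ref{sec:complex} sets up the formal problem, Section~\ref{sec:model} solves it by hand for a pair of quadrics, Section~\ref{sec:artin} proves the substitute for the implicit function theorem that the general case requires, and Section~\ref{sec:formal} contains the general proof. The second part, Section~\ref{sec:equal}, shows that $f$ equals the sum of its Taylor series; Example~\ref{ex:target} shows that this requires an argument. The positivity of the Levi form of $R$ enters once in each part (Lemmas~\ref{lem:system} and~\ref{lem:polar}); the hypothesis on $M$ enters only through Lemma~\ref{lem:descent}. We do not use \cite[Theorem 5.2]{survey}. Apart from standard facts, the only external result used is Artin's approximation theorem \cite{artin}.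

\section{Complexification and normal coordinates}\label{sec:complex}

From now on $p=0$ and $p'=0$. We write $\mathbb{C}[[x]]$ and $\mathbb{C}\{x\}$ for the rings of formal and of convergent power series in $x=(x_1,\dots,x_m)$, and $(x)$ for the maximal ideal. For a power series $a$, the series with conjugated coefficients is $\bar a$; if $a$ converges, $\bar a(x)=\overline{a(\bar x)}$. We use repeatedly that a holomorphic function near $0\in\mathbb{C}^m$ that vanishes on $\mathbb{R}^m$ vanishes identically.

\subsection{Treating $z$ and $\bar z$ as independent variables}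

A real-analytic function near $0\in\mathbb{C}^N$ is a convergent power series in $w$ and $\bar w$. Replacing $\bar w$ by an independent variable $\omega$, we obtain a holomorphic function $R(w,\omega)$ near $0\in\mathbb{C}^N\times\mathbb{C}^N$ such that the given function is $R(w,\bar w)$. That it is real means
\begin{equation}\label{eq:real}
\bar R(a,b)=R(b,a),\qquad\text{that is,}\qquad R(w,\omega)=\overline{R(\bar\omega,\bar w)},
\end{equation}
and strict plurisubharmonicity near $0$ means that the Hermitian matrix $\big(R_{w_k\omega_j}(0,0)\big)$ is positive definite.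

In the same way let $r(z,\chi)$ be the complexification of a defining function of $M$, and let
\[
\mathcal{M}=\{(z,\chi)\in\mathbb{C}^n\times\mathbb{C}^n:\ r(z,\chi)=0\}.
\]
This is a germ at $0$ of a complex manifold of dimension $2n-1$; a point $z$ lies in $M$ if and only if $(z,\bar z)\in\mathcal{M}$; and, by \eqref{eq:real} for $r$, the manifold $\mathcal{M}$ is invariant under $(z,\chi)\mapsto(\bar\chi,\bar z)$. A holomorphic change of coordinates $z=\Theta(\tilde z)$ acts on $\mathcal{M}$ by $z=\Theta(\tilde z)$, $\chi=\bar\Theta(\tilde\chi)$. For fixed $\chi$, the complex hypersurface $S_\chi=\{z:r(z,\chi)=0\}$ is called a \emph{Segre variety} of $M$.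

The ring of \emph{formal functions on $\mathcal{M}$} is $\widehat{\mathcal{O}}=\mathbb{C}[[z,\chi]]/(r)$, and a series \emph{vanishes on $\mathcal{M}$} if it lies in the ideal $(r)$. Any system $u$ of holomorphic coordinates on $\mathcal{M}$ centered at $0$ identifies $\widehat{\mathcal{O}}$ with $\mathbb{C}[[u]]$, because $u$ extends to coordinates $(u,r)$ on $\mathbb{C}^{2n}$; in particular $\widehat{\mathcal{O}}$ is an integral domain. The map
\begin{equation}\label{eq:star}
G(z,\chi)\longmapsto G^*(z,\chi)=\bar G(\chi,z)
\end{equation}
is a conjugate-linear ring automorphism of $\mathbb{C}[[z,\chi]]$ with $r^*=r$. So $G^*$ vanishes on $\mathcal{M}$ whenever $G$ does. This is the formal version of taking the complex conjugate of an identity on $M$.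

Fix a real-analytic parametrization $\psi\colon(\mathbb{R}^{2n-1},0)\to(M,0)$, and denote its holomorphic extension to complex $t$ by the same letter.

\begin{lemma}\label{lem:param}
The map $t\mapsto(\psi(t),\bar\psi(t))$ is a local biholomorphism $(\mathbb{C}^{2n-1},0)\to(\mathcal{M},0)$.
\end{lemma}

\begin{proof}
The function $r(\psi(t),\bar\psi(t))$ vanishes for real $t$, hence for all $t$, so the image lies in $\mathcal{M}$. Let $P=\psi'(0)$, and let $a+ib$, with $a,b$ real, be in the kernel of the differential at $0$. Then $Pa+iPb=0$ and $\overline{Pa}+i\overline{Pb}=0$. The conjugate of the second equation is $Pa-iPb=0$, so $Pa=Pb=0$, and $a=b=0$ because $P$ is injective on $\mathbb{R}^{2n-1}$. The dimensions agree.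
\end{proof}

The formal counterpart of the condition $R\circ f=0$ on $M$ is the hypothesis of the following statement, which is proved in Section~\ref{sec:formal}.

\begin{proposition}\label{prop:formal}
Let $M$ and $R$ be as in Theorem~\ref{thm:general}. Let $F\in\mathbb{C}[[z]]^N$, $F(0)=0$, satisfy
\begin{equation}\label{eq:map}
R\big(F(z),\bar F(\chi)\big)=0\quad\text{on }\mathcal{M}.
\end{equation}
Then $F$ is convergent.
\end{proposition}

Hypothesis and conclusion are invariant under holomorphic changes of the coordinates $z$.

\subsection{Coordinates adapted to a curve}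

We shall restrict identities on $\mathcal{M}$ to the Segre varieties $S_\chi$ with $\chi$ on a curve transverse to the complex tangent space. The next lemma straightens the curve and all these varieties at once. We need the freedom to prescribe the curve. Write $z=(z',z_n)$ and $\chi=(\chi',\chi_n)$ with $z',\chi'\in\mathbb{C}^{n-1}$.

\begin{lemma}\label{lem:normal}
Let $\gamma\colon(-\varepsilon,\varepsilon)\to M$ be real-analytic with $\gamma(0)=0$ and $\gamma'(0)\notin T^c_0M$. There are holomorphic coordinates $z$ centered at $0$ in which $\gamma(s)=(0,s)$ and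
\begin{equation}\label{eq:normal}
\mathcal{M}=\{z_n=Q(z',\chi',\chi_n)\}=\{\chi_n=\bar Q(\chi',z',z_n)\},\qquad Q(z',0,s)=Q(0,\chi',s)=s,
\end{equation}
with $Q$ holomorphic near $0$. If $M$ contains no germ at $0$ of a complex hypersurface, then $Q(z',\chi',0)\not\equiv0$.
\end{lemma}

We call such coordinates \emph{normal coordinates adapted to $\gamma$}.

\begin{proof}
A basis of $T^c_0M$ together with $\gamma'(0)$ is a basis of $\mathbb{C}^n$, so after a linear change $T^c_0M=\{z_n=0\}$ and $\gamma'(0)=(0,1)$. The map $(z',z_n)\mapsto\gamma(z_n)+(z',0)$ has differential the identity at $0$; using it as a change of coordinates we get $\gamma(s)=(0,s)$ and keep $T^c_0M=\{z_n=0\}$. Then $r_{z_n}(0)\ne0$ and $r_{z'}(0)=0$, so $\mathcal{M}$ is a graph $z_n=Q^0(z',\chi',\chi_n)$ with $Q^0_{z'}(0)=0$. The points $((0,s),(0,s))$ lie in $\mathcal{M}$ for real $s$, hence for complex $s$, so $Q^0(0,0,s)=s$.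

Let $\Theta(\tilde z)=(\tilde z',Q^0(\tilde z',0,\tilde z_n))$. Its differential at $0$ is the identity, and $\Theta(0,s)=(0,s)=\bar\Theta(0,s)$. In the coordinates $\tilde z$ the curve is therefore still $(0,s)$, and the point with new coordinates $((z',s),(0,s))$ has old coordinates $((z',Q^0(z',0,s)),(0,s))$, so it lies in $\mathcal{M}$. Drop the tildes and write $\mathcal{M}$ as $z_n=Q(z',\chi',\chi_n)$. We have just shown that $Q(z',0,s)=s$. The symmetry $(z,\chi)\mapsto(\bar\chi,\bar z)$ shows that $\mathcal{M}$ contains all points $((0,s),(\chi',s))$, which gives $Q(0,\chi',s)=s$. It also shows that $(z,\chi)\in\mathcal{M}$ if and only if $\bar\chi_n=Q(\bar\chi',\bar z',\bar z_n)$, which is the second description in \eqref{eq:normal}.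

If $Q(z',\chi',0)\equiv0$, then $((z',0),(\bar z',0))\in\mathcal{M}$ for all small $z'$, that is, $\{z_n=0\}\subset M$ near $0$.
\end{proof}

In normal coordinates both $(z,\chi')$ and $(z',\chi',\chi_n)$ are coordinates on $\mathcal{M}$. Let $L_j$, $1\le j\le n-1$, be the partial derivative $\partial/\partial\chi_j$ in the coordinates $(z,\chi')$. The $L_j$ are commuting derivations of $\widehat{\mathcal{O}}$ that annihilate every series in $z$ alone and act on a series $G(\chi)$ by
\begin{equation}\label{eq:L}
L_jG=G_{\chi_j}(\chi)+\bar Q_{\chi_j}(\chi',z)\,G_{\chi_n}(\chi).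
\end{equation}
They are the complexified tangential Cauchy--Riemann operators of $M$. The complexified curve is
\[
C=\{((0,s),(0,s))\}\subset\mathcal{M};
\]
in the coordinates $(z,\chi')$ it is $\{z'=0,\ z_n=s,\ \chi'=0\}$. Restriction to $C$ is a ring homomorphism $\widehat{\mathcal{O}}\to\mathbb{C}[[s]]$, $G\mapsto G|_C$.

\section{A model case: two quadrics}\label{sec:model}

Let $M=\{\operatorname{Im}z_2=|z_1|^2\}\subset\mathbb{C}^2$ and $M'=\{\operatorname{Im}w_3=|w_1|^2+|w_2|^2\}\subset\mathbb{C}^3$. Then $\mathcal{M}=\{z_2-\chi_2=2iz_1\chi_1\}$, the coordinates are normal with $Q=\chi_2+2iz_1\chi_1$, and the single operator $L=L_1$ acts on series in $\chi$ as $\partial_{\chi_1}-2iz_1\partial_{\chi_2}$. We work with the defining equation of $M'$, which is affine in $w$. Let $F\in\mathbb{C}[[z]]^3$, $F(0)=0$, satisfy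
\[
F_3(z)-\bar F_3(\chi)=2i\big(F_1(z)\bar F_1(\chi)+F_2(z)\bar F_2(\chi)\big)\quad\text{on }\mathcal{M},
\]
and assume for simplicity that $\partial F_1/\partial z_1(0)\ne0$, so that $L\bar F_1$ is a unit of $\widehat{\mathcal{O}}$. Since $L$ annihilates $F(z)$, the vector $w=F(z)$ solves the linear equations
\begin{align*}
(E_0)\qquad & w_3-2i\bar F_1\,w_1-2i\bar F_2\,w_2=\bar F_3,\\
(E_\beta)\qquad & (L^\beta\bar F_1)\,w_1+(L^\beta\bar F_2)\,w_2=\tfrac i2\,L^\beta\bar F_3,\qquad\beta\ge1,
\end{align*}
whose coefficients are polynomials in $z_1$ and in derivatives of $\bar F$ at $\chi$. The determinant of $(E_0),(E_1),(E_2)$ is $W=L\bar F_1\,L^2\bar F_2-L\bar F_2\,L^2\bar F_1$. If $W(0)\ne0$, Cramer's rule gives a reflection formula for $F(z)$.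

\medskip
\noindent\emph{The missing equation.} Suppose now that $W=0$ identically, as for $F=(z_1,0,z_2)$. Put
\[
a=-L\bar F_2/L\bar F_1,\qquad b=a\bar F_1+\bar F_2 .
\]
Then $La=-W/(L\bar F_1)^2=0$ and $Lb=aL\bar F_1+L\bar F_2=0$. From $La=0$ we get $L^\beta\bar F_2=-aL^\beta\bar F_1$ for all $\beta\ge1$, so the left sides of all $(E_\beta)$, $\beta\ge1$, are proportional, and differentiation yields only two independent equations for three unknowns. But the degeneracy itself carries information. In the coordinates $(z,\chi_1)$ the series $a$ and $b$ do not depend on $\chi_1$, so they are series in $z$, and $a(z)\bar F_1(\chi)+\bar F_2(\chi)=b(z)$ on $\mathcal{M}$. The involution \eqref{eq:star} exchanges the roles of $z$ and $\chi$ and shows that $w=F(z)$ also solves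
\[
(E^*)\qquad\bar a(\chi)\,w_1+w_2=\bar b(\chi),
\]
an equation whose coefficients again depend on $\chi$ only. For $F=(z_1,0,z_2)$ it reads $w_2=0$. The determinant of $(E_0),(E_1),(E^*)$ is
\[
L\bar F_1-\bar a\,L\bar F_2=L\bar F_1\cdot\big(1+a(z)\bar a(\chi)\big),
\]
and it is a unit because $1+|a(0)|^2>0$. This is where the positivity of the Levi form of $M'$ enters. For the target $\operatorname{Im}w_3=|w_1|^2-|w_2|^2$ the same computation gives the factor $1-a\bar a$; it vanishes for $F=(u,u,0)$, where $a=-1$, and such $F$ solves the mapping equation for an arbitrary series $u$.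

\medskip
\noindent\emph{Convergence.} In both cases the components of $F(z)$ are, on $\mathcal{M}$, quotients with a unit as denominator, and numerator and denominator are polynomials in $z_1$ and in the series $\partial^\alpha\bar F(\chi)$, $|\alpha|\le2$, $\bar a(\chi)$, $\bar b(\chi)$. We restrict this formula twice.

\emph{Step 1: $\chi_1=0$.} Then $\chi_2=z_2=s$. Numerator and denominator are polynomials in $z_1$ with coefficients in $\mathbb{C}[[s]]$. Write the denominator as $\Delta_0(z_1)+s\Delta'$ with $\Delta_0(0)\ne0$ and invert it by the geometric series $\sum_k(-s\Delta')^k/\Delta_0^{k+1}$. We find that the coefficient of each power of $s$ in $F(z_1,s)$ is a convergent series in $z_1$. When $W=0$ the same holds for $a$ and $b$, which may be computed from their definitions at $\chi_1=0$.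

\emph{Step 2: $\chi_2=0$.} Then $z_2=2iz_1\chi_1$. By Step 1 the series $\partial^\alpha\bar F(\chi_1,0)$, $\bar a(\chi_1,0)$, $\bar b(\chi_1,0)$ converge. Hence $H(z_1,\chi_1)=F(z_1,2iz_1\chi_1)$ converges.

\emph{Step 3.} If $F=\sum F_{jk}z_1^jz_2^k$, then $H=\sum F_{jk}(2i)^kz_1^{j+k}\chi_1^k$. The monomials $z_1^{j+k}\chi_1^k$ are distinct, so $2^k|F_{jk}|\le C\varrho^{-j-2k}$ for some $C,\varrho>0$, and $F$ converges.

\medskip
Geometrically, Step 1 gives convergence along the Segre varieties $S_{(0,s)}=\{z_2=s\}$, to every order in $s$, and Step 2 gives convergence along the union of the varieties $S_{(\chi_1,0)}$, which fills an open subset of $\mathbb{C}^2$. The general proof follows this pattern and meets three new difficulties. The equations are not linear in $w$. Their determinant is only known to be a nonzero series, as in the case $W(0)=0$, $W\ne0$, left out above; it might vanish identically on the sets to which we restrict, so we must choose the curve $C$ well and keep $s$ as a formal parameter in Step 2 also. Finally, $Q(z',\chi',0)$ may vanish to high order, and Step 3 needs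 a new argument.

\section{Series that converge in all variables but one}\label{sec:artin}

Let $s$ be one variable. Step 1 above suggests the ring $\mathbb{C}\{x\}[[s]]$ of series $\sum_ka_k(x)s^k$ with all $a_k\in\mathbb{C}\{x\}$; the radii of convergence may depend on $k$. It is a subring of $\mathbb{C}[[x,s]]$ that contains $\mathbb{C}\{x,s\}$ and $\mathbb{C}[[s]]$ and is stable under partial derivatives and under $a\mapsto\bar a$.

\begin{lemma}\label{lem:compose}
If $G\in\mathbb{C}\{x,y\}[[s]]$, $y=(y_1,\dots,y_m)$, and $u\in\mathbb{C}\{x\}[[s]]^m$ with $u(0,0)=0$, then $G(x,u(x,s),s)\in\mathbb{C}\{x\}[[s]]$.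
\end{lemma}

\begin{proof}
Write $G=\sum_kG_k(x,y)s^k$ and $u=u_0(x)+su'$. Then
\[
G(x,u,s)=\sum_{k,\alpha}\frac1{\alpha!}\,(\partial^\alpha_yG_k)(x,u_0(x))\,(u')^\alpha s^{k+|\alpha|},
\]
each $(\partial^\alpha_yG_k)(x,u_0(x))$ converges because $u_0$ converges and $u_0(0)=0$, and only the terms with $k+|\alpha|\le j$ contribute to the coefficient of $s^j$.
\end{proof}

We recall Artin's theorem.

\begin{theorem}[Artin \cite{artin}]\label{thm:artin}
Let $T$ be a finite system of series in $\mathbb{C}\{x,y\}$, and let $\hat y(x)$ be a vector of formal power series with $\hat y(0)=0$ and $T(x,\hat y(x))=0$. For every $q\ge1$ there is a vector $y(x)$ of convergent power series with $T(x,y(x))=0$ and $y\equiv\hat y\bmod(x)^q$.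
\end{theorem}

The theorem does not say that $\hat y$ converges. It does so when solutions that are sufficiently close must coincide, and a Jacobian determinant that is a nonzero series is enough for that. In the simplest case $T=\Delta(x)y-b(x)$ with $\Delta\ne0$, any two solutions satisfy $\Delta\cdot(y-\hat y)=0$, so $\hat y=y$ converges. The next lemma carries out this argument for nonlinear systems with a formal parameter $s$. Artin's theorem cannot be applied to the whole system, which is not analytic in $s$, but it applies to each truncation in $s$.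

\begin{lemma}\label{lem:A}
Let $\Psi\in\mathbb{C}\{x,w\}[[s]]^N$ with $w=(w_1,\dots,w_N)$. Let $h\in\mathbb{C}[[x,s]]^N$ satisfy $h(0,0)=0$, $\Psi(x,s,h(x,s))=0$ and $\Delta:=\det\Psi_w(x,s,h(x,s))\ne0$. Then $h\in\mathbb{C}\{x\}[[s]]^N$.
\end{lemma}

\begin{proof}
Write $\Psi=\sum_k\Psi_k(x,w)s^k$, $h=\sum_jh_j(x)s^j$ and $\Delta=\sum_{k\ge l}\Delta_k(x)s^k$ with $\Delta_l\ne0$. Fix $K>l$ and put $\hat h=\sum_{j\le K}h_js^j$. Let $y_0,\dots,y_K\in\mathbb{C}^N$ be unknowns. Expanding each $\Psi_k(x,\cdot)$ about $y_0$, we see that the congruence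
\[
\Psi\Big(x,s,\sum_{j\le K}y_js^j\Big)\equiv0\bmod s^{K+1}
\]
is a finite system $T(x,y_0,\dots,y_K)=0$ that is polynomial in $y_1,\dots,y_K$ with coefficients in $\mathbb{C}\{x,y_0\}$. Since $\hat h\equiv h\bmod s^{K+1}$, the system has the formal solution $(h_0,\dots,h_K)$, and $h_0(0)=0$. Choose $q$ larger than the order of $\Delta_l$. Theorem~\ref{thm:artin}, applied after translating $y_j$ by $h_j(0)$, gives a convergent solution $(y_j(x))$ with $y_j\equiv h_j\bmod(x)^q$. Put $g=\sum_{j\le K}y_j(x)s^j$.

The matrix $B(x,s,a,b)=\int_0^1\Psi_w(x,s,b+\theta(a-b))\,d\theta$, integrated term by term, has entries in $\mathbb{C}[[x,s,a,b]]$ and satisfies $\Psi(x,s,a)-\Psi(x,s,b)=B\,(a-b)$ and $B(x,s,b,b)=\Psi_w(x,s,b)$. With $B_0=B(x,s,g,\hat h)$ we obtain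
\[
B_0\,(g-\hat h)=\Psi(x,s,g)-\Psi(x,s,\hat h)\equiv0\bmod s^{K+1}.
\]
Since $g\equiv\hat h\bmod(x)^q$, we have $\det B_0\equiv\det\Psi_w(x,s,\hat h)\bmod(x)^q$, and $\det\Psi_w(x,s,\hat h)\equiv\Delta\bmod s^{K+1}$. As $l\le K$, the coefficient of $s^l$ in $\det B_0$ is congruent to $\Delta_l$ modulo $(x)^q$, so it is nonzero by the choice of $q$. Thus $\det B_0$ has order $l'\le l$ in $s$. Multiplying by the adjugate matrix gives $\det B_0\cdot(g-\hat h)\equiv0\bmod s^{K+1}$. Orders in $s$ add under multiplication because $\mathbb{C}[[x]]$ is an integral domain, so $g\equiv\hat h\bmod s^{K+1-l'}$. Hence $h_j=y_j$ converges for $j\le K-l$, and $K$ is arbitrary.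
\end{proof}

No convergence in $s$ can be expected, as $\Psi=w-\sum_{k\ge1}k!\,s^k$ shows.

\section{Convergence of formal solutions}\label{sec:formal}

We prove Proposition~\ref{prop:formal}. Let $F$ satisfy \eqref{eq:map}, and let $\mathbb{K}$ be the field of fractions of $\widehat{\mathcal{O}}$; the derivations $L_j$ extend to $\mathbb{K}$ by the quotient rule.

\subsection{The differentiated gradients and the choice of the curve}

Start with any normal coordinates. For $\beta\in\mathbb{N}^{n-1}$, applying $L^\beta=L_1^{\beta_1}\cdots L_{n-1}^{\beta_{n-1}}$ to \eqref{eq:map} shows that $w=F(z)$ solves $L^\beta[R(w,\bar F(\chi))]=0$. The gradient of this equation with respect to $w$ at $w=F(z)$ is the row vector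
\[
\rho_\beta=L^\beta\big[R_w(F(z),\bar F(\chi))\big]\in\widehat{\mathcal{O}}^N .
\]
Let $\mathcal{W}\subset\mathbb{K}^N$ be the $\mathbb{K}$-span of all $\rho_\beta$ and let $e=\dim\mathcal{W}$: this is the number of independent equations that differentiation provides. The values $e=0$ and $e=N$ are allowed, and empty determinants equal $1$.

Positivity is a statement about real points, and we shall exploit it on the curve $C$. The curve must be chosen so that the rank does not drop along it.

\begin{lemma}\label{lem:curve}
There are normal coordinates in which the vectors $\rho_\beta|_C$ have rank $e$ over the field $\mathbb{C}((s))$ of formal Laurent series.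
\end{lemma}

\begin{proof}
Let $d^0\ne0$ be an $e\times e$ minor of the vectors $\rho_\beta$. By Lemma~\ref{lem:param}, $d^0(\psi(t),\bar\psi(t))$ is a nonzero element of $\mathbb{C}[[t]]$; let $P$ be its lowest homogeneous part, of degree $m$. The nonzero polynomial $P$ does not vanish identically on any open subset of $\mathbb{R}^{2n-1}$, and $\{\xi:\psi'(0)\xi\in T^c_0M\}$ is a hyperplane in $\mathbb{R}^{2n-1}$. So there is $\xi\in\mathbb{R}^{2n-1}$ with $P(\xi)\ne0$ and $\psi'(0)\xi\notin T^c_0M$. Let $\gamma(s)=\psi(s\xi)$, let $\tilde z$ be normal coordinates adapted to $\gamma$, and let $C=\{(\gamma(s),\bar\gamma(s))\}$. Then $d^0|_C=P(\xi)s^m+\cdots\ne0$.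

It remains to compare the $\rho_\beta$ with the vectors $\tilde\rho_\eta$ formed in the new coordinates. The vector $\rho_0=\tilde\rho_0$ is a formal function on $\mathcal{M}$ that does not depend on coordinates. A holomorphic vector field on $\mathcal{M}$ annihilates all functions of $z$ if and only if, in the coordinates $(z,\chi')$, it is a combination of the $L_j$. The functions of $z$ and of $\tilde z$ are the same, so each $L_j$ is a combination of the $\tilde L_k$ with convergent coefficients, and conversely. By the Leibniz rule and induction on $|\beta|$, we get $\rho_\beta=\sum_{|\eta|\le|\beta|}c_{\beta\eta}\tilde\rho_\eta$ with convergent $c_{\beta\eta}$, and conversely. Hence $\mathcal{W}$ and $e$ are unchanged, and the rank of the $\tilde\rho_\eta|_C$ is at least that of the $\rho_\beta|_C$, which is at least $e$. It is at most $e$ because all minors of size $e+1$ of the $\tilde\rho_\eta$ vanish in $\widehat{\mathcal{O}}$.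
\end{proof}

We fix such coordinates and identify $\widehat{\mathcal{O}}=\mathbb{C}[[z,\chi']]$. Choose $\beta^1,\dots,\beta^e$ and $J\subset\{1,\dots,N\}$ with $|J|=e$ such that the $e\times N$ matrix $A$ with rows $\rho_{\beta^1},\dots,\rho_{\beta^e}$ and its submatrix $A_J$ of columns in $J$ satisfy
\[
d:=\det A_J,\qquad d|_C\ne0 .
\]
The rows of $A$ are a basis of $\mathcal{W}$. Put $I=\{1,\dots,N\}\setminus J$. For $G\in\widehat{\mathcal{O}}$ we write $G(z,0)$ for $G|_{\chi'=0}\in\mathbb{C}[[z]]$. Since $C\subset\{\chi'=0\}$, we have $d(z,0)\ne0$.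

\subsection{The kernel depends on $z$ only}

We lack $N-e$ equations. As with $a$ and $b$ in the model, they come from the directions that the equations at hand do not see, namely the kernel of $A$. For $i\in I$, $j\in J$, let $d_{ij}\in\widehat{\mathcal{O}}$ be the determinant of the matrix obtained from $A_J$ by replacing column $j$ by minus the $i$-th column of $A$. Define $V_i=(V_{i1},\dots,V_{iN})\in\mathbb{C}[[z]]^N$, regarded as a column, by
\[
V_{ii}=d(z,0),\qquad V_{ij}=d_{ij}(z,0)\ \ (j\in J),\qquad V_{ij}=0\ \ (j\in I\setminus\{i\}).
\]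

\begin{lemma}\label{lem:kernel}
For all $\beta$ and all $i\in I$ we have $\rho_\beta V_i=0$ in $\widehat{\mathcal{O}}$. The vectors $V_i(0,s)$, $i\in I$, form a basis of the kernel of $A|_C$ over $\mathbb{C}((s))$.
\end{lemma}

\begin{proof}
Let $\mathcal{T}=\ker A=\{v\in\mathbb{K}^N:\rho_\beta v=0\text{ for all }\beta\}$. By Cramer's rule $\mathcal{T}$ contains $v_i=\varepsilon_i+\sum_{j\in J}a_{ij}\varepsilon_j$, where $a_{ij}=d_{ij}/d$ and the $\varepsilon_j$ are the standard basis vectors. If $v\in\mathcal{T}$, then $0=L_k(\rho_\beta v)=(L_k\rho_\beta)v+\rho_\beta L_kv$, and $L_k\rho_\beta$ is again one of the vectors $\rho$; so $L_kv\in\mathcal{T}$. The vector $L_kv_i\in\mathcal{T}$ has zero entries in the places $I$, and $A_J$ is invertible over $\mathbb{K}$. Hence $L_kv_i=0$, that is, $L_ka_{ij}=0$ for all $k$.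

We claim that $a_{ij}=d_{ij}(z,0)/d(z,0)$. Put $E=d(z,0)\,d_{ij}-d_{ij}(z,0)\,d\in\mathbb{C}[[z]][[\chi']]$. Then $E|_{\chi'=0}=0$, and $L_k(E/d)=d(z,0)L_ka_{ij}=0$ gives
\[
d\cdot L_kE=E\cdot L_kd\qquad\text{for all }k .
\]
Suppose $E\ne0$, and let $E_m$ be its lowest homogeneous part in $\chi'$, of degree $m\ge1$. By Euler's identity $\sum_k\chi_kL_kE_m=mE_m\ne0$, so $L_kE_m\ne0$ for some $k$. For this $k$ the left side has the nonzero term $d(z,0)L_kE_m$ of degree $m-1$ in $\chi'$, while the right side has order at least $m$. This contradiction proves the claim.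

Thus $V_i=d(z,0)v_i\in\mathcal{T}$, which is the first assertion. Restricting $AV_i=0$ to $C$ puts $V_i(0,s)$ in the kernel of $A|_C$, which has dimension $N-e$ because $d|_C\ne0$. The entries of the $V_i(0,s)$ in the places $I$ form the matrix $d|_C$ times the identity, so these $N-e$ vectors are independent.
\end{proof}

The case $\beta=0$ reads $\sum_jR_{w_j}(F(z),\bar F(\chi))V_{ij}(z)=0$ on $\mathcal{M}$. Differentiating \eqref{eq:real} in $a_j$ gives $\overline{R_{w_j}}(a,b)=R_{\omega_j}(b,a)$, so the involution \eqref{eq:star} yields
\begin{equation}\label{eq:conj}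
\sum_j\bar V_{ij}(\chi)\,R_{\omega_j}\big(F(z),\bar F(\chi)\big)=0\quad\text{on }\mathcal{M},\qquad i\in I .
\end{equation}
Because $V_i$ depends on $z$ only, $F(z)$ is the only formal series in $z$ that occurs in \eqref{eq:conj}. These are the missing equations.

\subsection{The completed system}

Let $w\in\mathbb{C}^N$ be an independent variable, let $\chi=(\chi',\bar Q(\chi',z))$, and define $N$ elements of $\mathbb{C}[[z,\chi',w]]$ by
\[
\Phi_l=L^{\beta^l}\big[R(w,\bar F(\chi))\big]\quad(1\le l\le e),\qquad\Xi_i=\sum_j\bar V_{ij}(\chi)\,R_{\omega_j}(w,\bar F(\chi))\quad(i\in I).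
\]
Put $\Psi=(\Phi,\Xi)$ and $\Delta=\det\Psi_w|_{w=F(z)}\in\widehat{\mathcal{O}}$.

\begin{lemma}\label{lem:system}
\begin{enumerate}
\item[(i)] $\Psi=0$ at $w=F(z)$.
\item[(ii)] $\Delta|_C\ne0$.
\item[(iii)] Each component of $\Psi$ is a finite sum of terms $c(z,\chi')\,\Pi(\chi)\,(\partial^\eta_\omega R)(w,\bar F(\chi))$, where $c$ is convergent and $\Pi$ is a finite product of partial derivatives of components of $\bar F$ and of entries $\bar V_{ij}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since the $L_k$ annihilate $F(z)$, substitution of $w=F(z)$ commutes with $L^\beta$. So $\Phi_l|_{w=F(z)}=L^{\beta^l}[R(F(z),\bar F(\chi))]=0$ by \eqref{eq:map}, and $\Xi_i|_{w=F(z)}=0$ by \eqref{eq:conj}.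

(ii) For the same reason the rows of $\Psi_w|_{w=F(z)}$ are the $\rho_{\beta^l}$ and the vectors $\mu_i$ with entries $\mu_{ik}=\sum_j\bar V_{ij}(\chi)R_{\omega_jw_k}(F(z),\bar F(\chi))$. Suppose $\Delta|_C=0$. Then some nonzero $v\in\mathbb{C}((s))^N$ is annihilated by all $\rho_{\beta^l}|_C$ and all $\mu_i|_C$. By Lemma~\ref{lem:kernel}, $v=\sum_ia_i(s)V_i(0,s)$ with $a_i\in\mathbb{C}((s))$, and therefore $\bar v_j(s)=\sum_i\bar a_i(s)\bar V_{ij}(0,s)$. On $C$ both $z$ and $\chi$ equal $(0,s)$, so
\[
0=\sum_i\bar a_i(s)\,\mu_i|_C\,v=\sum_{j,k}R_{\omega_jw_k}\big(F(0,s),\bar F(0,s)\big)\,\bar v_j(s)\,v_k(s).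
\]
Write $v=s^m(v^0+O(s))$ with $v^0\in\mathbb{C}^N\setminus\{0\}$. The coefficient of $s^{2m}$ on the right is $\sum_{j,k}R_{\omega_jw_k}(0,0)\,\overline{v^0_j}\,v^0_k>0$, a contradiction.

(iii) The $\Xi_i$ have this form by definition, and so does $R(w,\bar F(\chi))$. Terms of this form without factors $\bar V_{ij}$ are mapped by $L_k$ to sums of such terms: $L_kc$ is convergent, a derivative of $\bar F$ is mapped according to \eqref{eq:L}, and $L_k[(\partial^\eta_\omega R)(w,\bar F)]=\sum_j(\partial_{\omega_j}\partial^\eta_\omega R)(w,\bar F)\,L_k\bar F_j$.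
\end{proof}

\subsection{Two applications of Lemma~\ref{lem:A}}

By part (iii), whatever convergence the series $\bar F(\chi)$ and $\bar V_i(\chi)$ have passes to $\Psi$, and by Lemma~\ref{lem:A} it passes from $\Psi$ to $F(z)$. At the start we know nothing about $\bar F$, so we first restrict to a set on which $\chi$ depends on the formal parameter $s$ only.

\medskip
\noindent\emph{Step 1: $F$ and the $V_i$ have entries in $\mathbb{C}\{z'\}[[z_n]]$.} Set $\chi'=0$ and $s=z_n$. By \eqref{eq:normal}, $\chi_n=\bar Q(0,z',s)=s$. In each term of Lemma~\ref{lem:system}(iii), $c(z',s,0)$ is convergent, $\Pi(0,s)\in\mathbb{C}[[s]]$, and $(\partial^\eta_\omega R)(w,\bar F(0,s))\in\mathbb{C}\{w\}[[s]]$ by Lemma~\ref{lem:compose}. Hence $\Psi|_{\chi'=0}\in\mathbb{C}\{z',w\}[[s]]^N$. It vanishes at $w=F(z',s)$, and its Jacobian determinant there is $\Delta(z,0)$, which is nonzero because its restriction to $z'=0$ is $\Delta|_C$. Lemma~\ref{lem:A} with $x=z'$ gives $F(z',s)\in\mathbb{C}\{z'\}[[s]]^N$. The rows of $A|_{\chi'=0}$ are obtained from $\partial_w\Phi_l|_{\chi'=0}$ by substituting $w=F(z',s)$,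 so their entries lie in $\mathbb{C}\{z'\}[[s]]$ by Lemma~\ref{lem:compose}. The entries of $V_i$ are determinants formed from them.

\medskip
\noindent\emph{Step 2: $F(z',Q(z',\chi',0))$ converges.} Pass to the coordinates $(z',\chi',s)$ on $\mathcal{M}$, where $\chi=(\chi',s)$ and $z=(z',Q(z',\chi',s))$. By Step 1 and conjugation, $\bar F(\chi',s)$, its derivatives and the $\bar V_{ij}(\chi',s)$ lie in $\mathbb{C}\{\chi'\}[[s]]$. In each term of Lemma~\ref{lem:system}(iii), $c$ is a convergent series in $(z',\chi',s)$, $\Pi\in\mathbb{C}\{\chi'\}[[s]]$, and $(\partial^\eta_\omega R)(w,\bar F(\chi',s))\in\mathbb{C}\{\chi',w\}[[s]]$ by Lemma~\ref{lem:compose}. Hence $\Psi\in\mathbb{C}\{z',\chi',w\}[[s]]^N$. It vanishes at $w=h:=F(z',Q(z',\chi',s))$, and the Jacobian determinant is the nonzero element $\Delta$ of $\widehat{\mathcal{O}}$ written in the new coordinates. Lemma~\ref{lem:A} with $x=(z',\chi')$ gives $h\in\mathbb{C}\{z',\chi'\}[[s]]^N$. The coefficient of $s^0$ is $F(z',Q(z',\chi',0))$.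

\subsection{From the second Segre set to a full neighborhood}

Put $Q_0(z',\chi')=Q(z',\chi',0)$. By Lemma~\ref{lem:normal}, $Q_0(z',0)=Q_0(0,\chi')=0$, and $Q_0\not\equiv0$ because $M$ contains no germ of a complex hypersurface at $0$. The following lemma, applied to each component of $F$, completes the proof of Proposition~\ref{prop:formal}.

\begin{lemma}\label{lem:descent}
Let $Q_0\in\mathbb{C}\{z',\chi'\}$ be nonzero with $Q_0(z',0)=Q_0(0,\chi')=0$. If $F\in\mathbb{C}[[z',z_n]]$ and $F(z',Q_0(z',\chi'))$ converges, then $F$ converges.
\end{lemma}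

The map $(z',\chi')\mapsto(z',Q_0)$ sends all of $\{z'=0\}$ to the origin and is not a submersion at any point of this set, so it has no local section through such a point. After the substitution $z'=\lambda c$, $z_n=\lambda^l\tau$ with the right exponent $l$ it acquires one, near a point $(\lambda,c,\tau)=(0,c_0,\tau_0)$. This controls the weighted homogeneous parts of $F$ near $(c_0,\tau_0)$ only; since they are polynomials of controlled degree, the bounds can be moved to the origin at the cost of a geometric factor.

\begin{proof}
Let $\delta>0$ be such that $Q_0$ and the sum $H$ of the series $F(z',Q_0)$ are holomorphic for $|z_j|,|\chi_j|<\delta$, and let $U=\{\chi':|\chi_j|<\delta\}$. Expand $Q_0=\sum_{i\ge l}P_i(z',\chi')$, where $P_i$ is homogeneous of degree $i$ in $z'$ with coefficients holomorphic in $U$ and $P_l\not\equiv0$. Then $l\ge1$ and $P_l(z',0)=0$, so $P_l$ depends on $\chi'$: there are $c_0\in\mathbb{C}^{n-1}$, $\chi'_0\in U$ and an index $\nu$ with $\partial_{\chi_\nu}P_l(c_0,\chi'_0)\ne0$. The function $Q_0(\lambda c,\chi')$ is holomorphic on $\{|\lambda c_j|<\delta,\ \chi'\in U\}$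 and vanishes to order $l$ in $\lambda$, so
\[
Q_0(\lambda c,\chi')=\lambda^l\kappa(\lambda,c,\chi'),\qquad\kappa=\sum_{i\ge0}\lambda^iP_{l+i}(c,\chi'),
\]
with $\kappa$ holomorphic on the same set. Write $F=\sum F_{\alpha a}z'^\alpha z_n^a$ and put
\[
F_k(c,\tau)=\sum_{|\alpha|+la=k}F_{\alpha a}\,c^\alpha\tau^a ,
\]
a polynomial in $n$ variables of degree at most $k$. Substituting $z'=\lambda c$ in the identity $H=F(z',Q_0)$ gives
\begin{equation}\label{eq:blowup}
H(\lambda c,\chi')=\sum_k\lambda^kF_k\big(c,\kappa(\lambda,c,\chi')\big)\qquad\text{in }\mathbb{C}[[\lambda,c,\chi']].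
\end{equation}
We need this identity near $(0,c_0,\chi'_0)$ rather than near the origin. The coefficient of $\lambda^k$ on the left is the part of $H(c,\chi')$ of degree $k$ in $c$; on the right it is a polynomial in $c$ and finitely many $P_{l+i}(c,\chi')$. Both are holomorphic on $\mathbb{C}^{n-1}\times U$ and have the same power series at the origin, so they agree there. Consequently, for every $K$, the function $H(\lambda c,\chi')-\sum_{k\le K}\lambda^kF_k(c,\kappa)$, holomorphic near $(0,c_0,\chi'_0)$, is divisible by $\lambda^{K+1}$.

Fix $\chi_j=\chi_{0j}$ for $j\ne\nu$ and let $\zeta=\chi_\nu$ vary near $\zeta_0=\chi_{0\nu}$. Since $\partial_\zeta\kappa=\partial_{\chi_\nu}P_l(c_0,\chi'_0)\ne0$ at $(0,c_0,\zeta_0)$, the map $(\lambda,c,\zeta)\mapsto(\lambda,c,\kappa)$ is a biholomorphism from a neighborhood of this point onto a neighborhood of $(0,c_0,\tau_0)$, where $\tau_0=P_l(c_0,\chi'_0)$. Let $\tilde H(\lambda,c,\tau)$ be the composition of $H(\lambda c,\chi')$ with its inverse. The inverse preserves $\lambda$, so $\tilde H-\sum_{k\le K}\lambda^kF_k(c,\tau)$ is divisible by $\lambda^{K+1}$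 for every $K$: the $F_k$ are the Taylor coefficients of $\tilde H$ in $\lambda$. If $|\tilde H|\le C$ for $|\lambda|\le\varrho$ and $(c,\tau)$ in the closed polydisc of radius $\sigma\le1$ about $(c_0,\tau_0)$, Cauchy's estimate gives $|F_k|\le C\varrho^{-k}$ on this polydisc.

Expand $F_k$ in powers of $(c-c_0,\tau-\tau_0)$. There are at most $(k+1)^n$ terms, the exponents satisfy $|\eta|\le k$, and the coefficients are bounded by $C\varrho^{-k}\sigma^{-|\eta|}$. Let $m_0$ be the largest modulus of a component of $(c_0,\tau_0)$. On the unit polydisc about the origin each component of $(c-c_0,\tau-\tau_0)$ has modulus at most $1+m_0$, and $(1+m_0)/\sigma\ge1$, so there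
\[
|F_k|\le C(k+1)^n\varrho^{-k}\big((1+m_0)/\sigma\big)^k\le C\,C_2^{\,k},\qquad C_2=\frac{2^n(1+m_0)}{\varrho\sigma},
\]
since $k+1\le2^k$. Cauchy's estimates on the unit polydisc give $|F_{\alpha a}|\le C\,C_2^{\,|\alpha|+la}$, and $F$ converges.
\end{proof}

\section{The map equals the sum of its Taylor series}\label{sec:equal}

Once the Taylor series $F$ of $f$ converges, $f-F$ is a holomorphic map on $D$ that vanishes to infinite order at $0$, and by Example~\ref{ex:flat} this alone does not make it zero. The additional information is that $f$ and $F$ both send $M$ into $\{R=0\}$. For the sphere, $R(w,\omega)=\sum_jw_j\omega_j-1$, and unit vectors $w,\omega$ satisfy $\operatorname{Re}R(w,\bar\omega)=-\frac12|w-\omega|^2$. So the function $R(f(z),\bar F(\chi))$, which is holomorphic in $z$ and $\chi$, has a real part with a sign at the real points $\chi=\bar z$, and this real part controls $|f-F|^2$. The first lemma extends this to general $R$; the second shows that a sign condition on the boundary excludes flat functions.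

\begin{lemma}\label{lem:polar}
There is $c>0$ such that for all $w,\omega$ in a ball about $0\in\mathbb{C}^N$,
\[
R(w,\bar w)+R(\omega,\bar\omega)-2\operatorname{Re}R(w,\bar\omega)\ge c\,|w-\omega|^2 .
\]
\end{lemma}

\begin{proof}
Let $v=w-\omega$ and $\varphi(t,\theta)=R(\omega+tv,\bar\omega+\theta\bar v)$ for $t,\theta\in[0,1]$. By \eqref{eq:real}, $\varphi(0,1)=R(\omega,\bar w)=\overline{R(w,\bar\omega)}=\overline{\varphi(1,0)}$, so the left side equals
\[
\varphi(1,1)-\varphi(1,0)-\varphi(0,1)+\varphi(0,0)=\int_0^1\!\!\int_0^1\sum_{j,k}R_{w_j\omega_k}(\omega+tv,\bar\omega+\theta\bar v)\,v_j\bar v_k\,dt\,d\theta .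
\]
Let $2c$ be the smallest eigenvalue of $(R_{w_j\omega_k}(0,0))$. If the ball is so small that on its product with itself the matrix $(R_{w_j\omega_k})$ differs from its value at $(0,0)$ by at most $c$ in operator norm, the real part of the integrand is at least $c|v|^2$.
\end{proof}

Let $\Delta_a^+=\{s\in\mathbb{C}:|s|<a,\ \operatorname{Im}s>0\}$.

\begin{lemma}\label{lem:C}
Let $k$ be holomorphic in $\Delta_a^+$ and continuous on the closure, with $\operatorname{Re}k\le0$ on $(-a,a)$ and $k(s)=O(|s|^m)$ at $0$ for every $m$. Then $\operatorname{Re}k=0$ on $(-a,a)$.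
\end{lemma}

The functions $-s^{2m}$ show that any finite order of vanishing is compatible with the sign condition. The proof divides by $s^{2m}$, which is positive on the real axis.

\begin{proof}
For each $m$ the function $k(s)s^{-2m}$ is holomorphic in $\Delta_a^+$ and extends continuously to the closure, with value $0$ at $0$. Cauchy's theorem gives $\int_{-a}^ak(x)x^{-2m}\,dx=-\int_\Gamma k(s)s^{-2m}\,ds$, where $\Gamma$ is the upper semicircle of radius $a$, oriented counterclockwise. Let $u=-\operatorname{Re}k\ge0$ on $(-a,a)$. Taking real parts, $\int_{-a}^au(x)x^{-2m}\,dx\le\pi a^{1-2m}\max|k|$. For $0<b<a$ we have $x^{-2m}\ge b^{-2m}$ on $[-b,b]$, so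
\[
\int_{-b}^bu\,dx\le\pi a\,(b/a)^{2m}\max|k|\longrightarrow0\qquad(m\to\infty).
\]
Hence the continuous function $u\ge0$ vanishes on $(-b,b)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $r$ be a defining function of $M$ that is negative on $D$. Completing $-r$ to a real-analytic coordinate system, we get a diffeomorphism $\Theta$ from a ball about $0\in\mathbb{R}^{2n}$ onto a neighborhood of $0\in\mathbb{C}^n$ that carries the half ball $\{y_{2n}>0\}$ to $D$ and $\{y_{2n}=0\}$ to $M$.

\emph{The Taylor series.} Let $F=\sum_\alpha\partial^\alpha_zf(0)z^\alpha/\alpha!\in\mathbb{C}[[z]]^N$, so $F(0)=0$, and let $F_m$ be its part of degree at most $m$. All derivatives of $f-F_m$ of order at most $m$ vanish at $0$: those in $z$ alone by definition, and those that involve $\partial/\partial\bar z_j$ because they vanish in $D$ and are continuous up to $0$. By the chain rule, the derivatives of $u=(f-F_m)\circ\Theta$ extend continuously to the closed half ball, and those of order at most $m$ vanish at $0$. Apply Taylor's formula to $u$ on the segment from $\epsilon\varepsilon_{2n}$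 to $y+\epsilon\varepsilon_{2n}$, which lies in the open half ball, and let $\epsilon\to0$; this gives $|u(y)|\le C|y|^{m+1}$. Since $\Theta^{-1}$ is Lipschitz,
\begin{equation}\label{eq:taylor}
f-F_m=O(|z|^{m+1})\quad\text{on }D\cup M .
\end{equation}
From $R(f,\bar f)=0$ on $M$ and \eqref{eq:taylor} we get $R\big(F_m(\psi(t)),\bar F_m(\bar\psi(t))\big)=O(|t|^{m+1})$ for real $t$. The left side is real-analytic, so its power series lies in $(t)^{m+1}$; it is congruent to $R\big(F(\psi(t)),\bar F(\bar\psi(t))\big)$ modulo $(t)^{m+1}$. As $m$ is arbitrary, the latter series is zero, which by Lemma~\ref{lem:param} is \eqref{eq:map}. By Proposition~\ref{prop:formal}, $F$ converges; denote its sum again by $F$. Then $R(F(z),\overline{F(z)})=0$ for $z\in M$ near $0$, and by \eqref{eq:taylor}, $f-F=O(|z|^m)$ on $D\cup M$ for every $m$.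

Let $B$ be the image under $\Theta$ of a ball so small that $F$ is holomorphic on $B$ and that $F(B)$ and $f(B\cap(D\cup M))$ lie in the ball of Lemma~\ref{lem:polar}. The set $D\cap B$ is the image of a half ball, hence connected.

\emph{A family of half discs through $0$.} To apply Lemma~\ref{lem:C} we need holomorphic discs through $0$ that meet $M$ along their diameter; complexified real curves in $M$ have this property. Choose $\xi_0\in\mathbb{R}^{2n-1}$ with $\psi'(0)\xi_0\notin T^c_0M$ and put $\gamma_\xi(s)=\psi(s\xi)$ for complex $s$ and real $\xi$ near $\xi_0$. The function $r(\gamma_\xi(x+iy))$ vanishes for $y=0$. Its derivative in $y$ at $s=0$, $\xi=\xi_0$ is $dr(i\psi'(0)\xi_0)$, which is nonzero: the vector $\psi'(0)\xi_0$ lies in $T_0M$, and if $i$ times it did too, it would lie in $T^c_0M$. Replacing $\xi_0$ by $-\xi_0$ if necessary, we may assume that the derivative is negative. By continuity there are $a>0$ and a neighborhood $\mathcal{N}$ of $\xi_0$ in $\mathbb{R}^{2n-1}$ such that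
\begin{equation}\label{eq:trans}
\gamma_\xi(s)\in B\quad\text{and}\quad\partial_y\,r(\gamma_\xi(x+iy))<0\qquad\text{for }|s|\le a,\ \xi\in\mathcal{N}.
\end{equation}
Integrating along vertical segments, we see that $\gamma_\xi$ sends $\overline{\Delta_a^+}\setminus\mathbb{R}$ into $D$; it sends $[-a,a]$ into $M$.

\emph{Equality on each half disc.} Fix $\xi\in\mathcal{N}$. Let $g=f\circ\gamma_\xi$ on $\overline{\Delta_a^+}$ and $G=F\circ\gamma_\xi$ on $\{|s|\le a\}$. Because $G$ is defined on the whole disc, $\bar G(s)=\overline{G(\bar s)}$ is holomorphic there, and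
\[
k(s)=R\big(g(s),\bar G(s)\big)
\]
is holomorphic in $\Delta_a^+$ and continuous on the closure. The holomorphic function $R(G(s),\bar G(s))$ vanishes for real $s$, hence identically. Since $g-G=O(|s|^m)$ on $\overline{\Delta_a^+}$, also $k=R(g,\bar G)-R(G,\bar G)=O(|s|^m)$, for every $m$. For real $s$ we have $\bar G(s)=\overline{G(s)}$, and $R$ vanishes at the points $g(s)$ and $G(s)$, so Lemma~\ref{lem:polar} gives
\[
\operatorname{Re}k(s)\le-\tfrac c2\,|g(s)-G(s)|^2\le0 .
\]
By Lemma~\ref{lem:C}, $\operatorname{Re}k=0$ on $(-a,a)$, hence $g=G$ there. Extended by zero to the lower half disc, $g-G$ is continuous on $\{|s|<a\}$ and holomorphic off the real axis, so it is holomorphic by Morera's theorem; it vanishes on an open set, so $g=G$ on $\Delta_a^+$.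

\emph{The half discs fill an open set.} Fix $s_0\in(0,a)$ and let $\Lambda(y,\xi)=\psi((s_0+iy)\xi)$ for $(y,\xi)\in\mathbb{R}\times\mathbb{R}^{2n-1}$ near $(0,\xi_0)$. At $(0,\xi_0)$ the differential of $\Lambda$ in $\xi$ is $s_0\psi'(s_0\xi_0)$, an isomorphism of $\mathbb{R}^{2n-1}$ onto the tangent space of $M$ at $\psi(s_0\xi_0)$, and $\partial_y\Lambda$ is transverse to $M$ by \eqref{eq:trans}. So $\Lambda$ is a local diffeomorphism into $\mathbb{C}^n$, and the points $\Lambda(y,\xi)$ with small $y>0$ and $\xi$ near $\xi_0$ form a nonempty open subset of $D\cap B$. On it $f=F$. Since $D\cap B$ is connected, $f=F$ on $D\cap B$, and $F$ is a holomorphic extension of $f$ to $B$.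
\end{proof}

By the reduction in Section~\ref{sec:intro}, this also proves Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{artin}
Artin, Invent. Math. \textbf{5} (1968).

\bibitem{survey}
\emph{Proper Holomorphic Mappings: A Survey},
\texttt{https://users.fmf.uni-lj.si/forstneric/papers/1993Math.Notes.pdf}

\end{thebibliography}
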